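\title{Functionally countable Lindel\"of spaces and exponential separability}

\begin{abstract}
A Tychonoff space is functionally countable if every continuous real-valued function on it has countable range. It is exponentially separable if for every countable family of closed sets some countable set meets all nonempty intersections of subfamilies. Exponentially separable spaces are functionally countable. We show that the statement ``every functionally countable Lindel\"of space is exponentially separable'' is independent of ZFC. It holds under Martin's axiom for $\sigma$-centered posets and $\omega_1$ dense sets, and more generally whenever a certain combinatorial principle about $\omega_1$ subsets of $\omega$ fails. Under $\diamondsuit$, and after adding $\omega_1$ Cohen reals, there is a counterexample of cardinality $\omega_1$ and weight at most $\omega_1$.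
\end{abstract}

\section{Introduction}\label{sec:intro}

All spaces are Tychonoff. A space $X$ is \emph{functionally countable} if $f(X)$ is countable for every continuous $f:X\to\mathbb R$. A space $X$ is \emph{exponentially separable} if for every countable family $\mathcal F$ of closed subsets of $X$ there is a countable set $A\subset X$ such that
\[
A\cap\bigcap\mathcal G\neq\emptyset\quad\text{whenever }\mathcal G\subset\mathcal F\text{ and }\bigcap\mathcal G\ne\emptyset .
\]
A countable family may have continuum many subfamilies, and one countable set has to meet all of their nonempty intersections.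

Both properties say that $X$ looks countable when it is examined by countably many tests. For functional countability the tests are continuous functions; for exponential separability they are arbitrary closed sets. The second property implies the first (Example~\ref{ex:implies}). It is known that the class of exponentially separable spaces is preserved by closed subspaces, countable unions and continuous images, and that it contains every Lindel\"of $P$-space and every Lindel\"of scattered space. (Recall that $X$ is \emph{Lindel\"of} if every open cover has a countable subcover, a \emph{$P$-space} if every $G_\delta$-set is open, and \emph{scattered} if every nonempty subspace has an isolated point.) The following question comes from Tkachuk \cite{Tkachuk}.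

\medskip
\noindent\textbf{Question.} \emph{Must a functionally countable Lindel\"of space be exponentially separable?}
\medskip

One would guess that the answer is yes. The two classes of Lindel\"of spaces just mentioned point that way, and so does a direct argument which handles every countable family of closed $G_\delta$-sets (Proposition~\ref{prop:gdelta}). For arbitrary closed sets the question cannot be decided in ZFC.

To state the results we recall the axioms involved. In a poset $P$, a set $D$ is \emph{dense} if every element of $P$ has an extension (a smaller or equal element) in $D$; a \emph{filter} is an upward closed set in which any two members have a common extension in the set; a subset of $P$ is \emph{centered} if any finitely many of its members have a common extension in $P$; and $P$ is \emph{$\sigma$-centered} if it is a union of countably many centered sets. The axiom $\mathrm{MA}_{\omega_1}(\sigma\text{-centered})$ says that for every $\sigma$-centered poset and every $\omega_1$ dense sets there is a filter meeting all of them. It follows from $\mathrm{MA}_{\omega_1}$, the same statement for all posets whose antichains are countable, because an antichain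 meets each centered set in at most one point. By Bell's theorem it is equivalent to $\mathfrak p>\omega_1$, where $\mathfrak p$ is the least size of a family of subsets of $\omega$ with all finite intersections infinite for which no infinite set is almost contained in every member. The principle $\diamondsuit$ is recalled in Section~\ref{subsec:diamond}, and the forcing that adds $\omega_1$ Cohen reals in Section~\ref{subsec:cohen}.

\begin{theorem}\label{thm:positive}
Assume $\mathrm{MA}_{\omega_1}(\sigma\text{-centered})$. Then every functionally countable Lindel\"of space is exponentially separable.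
\end{theorem}

\begin{theorem}\label{thm:negative}
If $\diamondsuit$ holds, and also in every forcing extension obtained by adding $\omega_1$ Cohen reals, there is a functionally countable Lindel\"of space of cardinality $\omega_1$ and weight at most $\omega_1$ that is not exponentially separable.
\end{theorem}

\begin{corollary}\label{cor:independent}
If ZFC is consistent, then it neither proves nor refutes the statement ``every functionally countable Lindel\"of space is exponentially separable''.
\end{corollary}

\begin{proof}
$\mathrm{MA}+\neg\mathrm{CH}$ is consistent relative to ZFC (Solovay--Tennenbaum) and implies $\mathrm{MA}_{\omega_1}$, so Theorem~\ref{thm:positive} applies. On the other hand $V=L$ implies $\diamondsuit$ (Jensen), so Theorem~\ref{thm:negative} applies.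
\end{proof}

Adding Cohen reals preserves cardinals and keeps all reals of the ground model, so a counterexample can coexist with an arbitrarily large continuum.

Theorem~\ref{thm:positive} is proved in a sharper form. Theorem~\ref{thm:star} shows in ZFC that a counterexample can exist only if a combinatorial principle $(\star)$ about subsets of $\omega$ holds, and Proposition~\ref{prop:MA} shows that $\mathrm{MA}_{\omega_1}(\sigma\text{-centered})$ refutes $(\star)$. We do not determine whether $\mathrm{CH}$ alone, or $(\star)$ alone, already yields a counterexample.

Section~\ref{sec:traces} restates exponential separability in terms of a map from $X$ to the subsets of $\omega$. Section~\ref{sec:positive} proves Theorem~\ref{thm:positive}. Section~\ref{sec:space} builds a space from a tree of height $\omega_1$ and reduces Theorem~\ref{thm:negative} to a guessing hypothesis, which Section~\ref{sec:guess} verifies.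

\medskip
\noindent\textbf{Conventions.} An ordinal is the set of smaller ordinals, and $\Lambda$ is the set of nonzero limit ordinals below $\omega_1$. The symbol $\subset$ allows equality. Functions are sets of pairs, so $\sigma\subset r$ for $\sigma\in2^{<\omega}$ and $r\in2^\omega$ means that $\sigma$ is an initial segment of $r$. $\mathrm{Fn}(Y,Z)$ is the set of finite partial functions from $Y$ to $Z$. For functions with the same domain, $=^*$ means equality at all but finitely many points. Throughout, $r_\xi$ $(\xi<\omega_1)$ are fixed distinct elements of $2^\omega$.

\section{Traces of points}\label{sec:traces}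

Let $F_n$ $(n\in\omega)$ be closed subsets of $X$, repetitions allowed, and put $U_n=X\setminus F_n$. The \emph{trace} of a point $x$ is
\[
u(x)=\{n: x\notin F_n\}=\{n:x\in U_n\}.
\]
Any countable index set may be used in place of $\omega$.

\begin{lemma}\label{lem:criterion}
A set $A\subset X$ meets every nonempty intersection $\bigcap\mathcal G$ with $\mathcal G\subset\{F_n:n\in\omega\}$ if and only if
\begin{equation}\label{eq:criterion}
\text{for every }x\in X\text{ there is }a\in A\text{ with }u(a)\subset u(x).
\end{equation}
\end{lemma}

\begin{proof}
Assume \eqref{eq:criterion}, let $x\in\bigcap\mathcal G$, and take $a\in A$ with $u(a)\subset u(x)$. If $F_n\in\mathcal G$, then $n\notin u(x)$, so $n\notin u(a)$ and $a\in F_n$. Thus $a\in\bigcap\mathcal G$. Conversely, given $x$, the family $\mathcal G=\{F_n:n\notin u(x)\}$ has $x$ in its intersection, and any $a\in A\cap\bigcap\mathcal G$ satisfies $n\notin u(a)$ whenever $n\notin u(x)$.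
\end{proof}

We say that $a$ \emph{serves} $x$ if $u(a)\subset u(x)$. So $X$ is exponentially separable if and only if, for every sequence of open sets $U_n$, countably many points serve all points.

\begin{example}\label{ex:implies}
Exponentially separable spaces are functionally countable. Let $f:X\to\mathbb R$ be continuous, let $(J_n)$ list the open intervals with rational endpoints, and put $U_n=f^{-1}(J_n)$. If $a$ serves $x$, then every $J_n$ containing $f(a)$ contains $f(x)$, so $f(a)=f(x)$. Hence $f(X)=f(A)$ for any $A$ satisfying \eqref{eq:criterion}.
\end{example}

For the converse direction we need two consequences of functional countability.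

\begin{lemma}\label{lem:clopen}
Let $X$ be functionally countable.
\begin{itemize}
\item[(a)] $X$ has a base of clopen sets.
\item[(b)] If $\Gamma$ is a countable set, every continuous map $X\to\omega^\Gamma$ has countable image.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $x\in O$ with $O$ open. Since $X$ is Tychonoff, there is a continuous $f:X\to[0,1]$ with $f(x)=0$ and $f=1$ off $O$. Since $f(X)$ is countable, there is $\rho\in(0,1)\setminus f(X)$. The set $\{f<\rho\}=\{f\le\rho\}$ is clopen, contains $x$, and lies in $O$.

(b) The space $\omega^\Gamma$ embeds in $\omega^\omega$, which is homeomorphic to the space of irrational numbers. So the map may be regarded as a continuous real-valued function.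
\end{proof}

\begin{proposition}\label{prop:gdelta}
Let $X$ be functionally countable and Lindel\"of, and let each $F_n$ be a closed $G_\delta$-set. Then there are only countably many traces, so some countable $A$ satisfies \eqref{eq:criterion}.
\end{proposition}

\begin{proof}
Each $U_n$ is an $F_\sigma$-subset of a Lindel\"of space, hence Lindel\"of, hence a union of countably many clopen sets $O_{n,m}$ $(m\in\omega)$. The map $\chi:X\to2^{\omega\times\omega}$ with $\chi(x)(n,m)=1$ if and only if $x\in O_{n,m}$ is continuous, so it has countable image by Lemma~\ref{lem:clopen}(b). It determines the trace: $u(x)=\{n:\chi(x)(n,m)=1\text{ for some }m\}$. Let $A$ contain one point with each trace.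
\end{proof}

For closed sets that are not $G_\delta$ the trace need not be determined by any continuous map into a metrizable space, and there may be uncountably many traces even in a compact space.

\begin{example}\label{ex:compactification}
Let $X=\omega_1\cup\{\infty\}$ be the one-point compactification of the discrete space $\omega_1$. For $\sigma\in2^{<\omega}$ let $U_\sigma=\{\xi<\omega_1:\sigma\subset r_\xi\}$, an open set. The trace of $\xi$ is the branch $\{r_\xi{\restriction}n:n<\omega\}$ of the tree $2^{<\omega}$, and these $\omega_1$ traces are pairwise incomparable. But $u(\infty)=\emptyset$, so the single point $\infty$ serves all points.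
\end{example}

In this example the Lindel\"of property forces the points with large traces to accumulate, and the trace drops at the point of accumulation. In general the sets $\{x:n\in u(x)\}$ are open, so a point has a trace contained in the eventual traces of any net converging to it. The question is whether this drop always produces countably many points that serve all others.

\section{The positive theorem}\label{sec:positive}

In Sections~\ref{subsec:tree} and~\ref{subsec:star}, $X$ is a functionally countable Lindel\"of space and $F_n$ $(n\in\omega)$ are closed sets for which \emph{no countable $A$ satisfies \eqref{eq:criterion}}. Then $X\ne\emptyset$, and $u(x)\neq\emptyset$ for all $x$, since a point with empty trace serves every point.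

\subsection{Continuous selections and a tree of approximations}\label{subsec:tree}

The map $u$ is not continuous, so functional countability says nothing about it directly. We approximate $u$ from below by continuous functions. A \emph{selection} is a continuous $f:X\to\omega$ with $f(x)\in u(x)$ for all $x$. The next lemma produces selections that find a new element of the trace on a prescribed closed set.

\begin{lemma}\label{lem:selection}
Let $D\subset X$ be closed and let $v\subset\omega$ satisfy $u(y)\not\subset v$ for all $y\in D$. Then there is a selection $f$ with $f(y)\notin v$ for all $y\in D$.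
\end{lemma}

\begin{proof}
For $x\in D$ choose $n_x\in u(x)\setminus v$ and a clopen set $O_x$ with $x\in O_x\subset U_{n_x}$. For $x\notin D$ choose $n_x\in u(x)$ and a clopen set $O_x$ with $x\in O_x\subset U_{n_x}\setminus D$. Since $X$ is Lindel\"of, countably many sets $O_{x_0},O_{x_1},\dots$ cover $X$. The sets $P_j=O_{x_j}\setminus\bigcup_{i<j}O_{x_i}$ are clopen and partition $X$, so the function $f$ equal to $n_{x_j}$ on $P_j$ is continuous. If $y\in P_j$, then $y\in U_{n_{x_j}}$, so $f(y)\in u(y)$. If moreover $y\in D$, then $O_{x_j}$ meets $D$, so $x_j\in D$ and $f(y)=n_{x_j}\notin v$.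
\end{proof}

We apply the lemma $\omega_1$ times. At each stage the selections defined so far cut $X$ into countably many closed pieces, and on each piece they exhibit a set that is contained in all traces of points of the piece. Either this set is itself the trace of a point of the piece, or the lemma lets us enlarge it at the next stage.

By recursion on $\alpha<\omega_1$ we define selections $f_\beta$ for $\beta\in[\omega\alpha,\omega\alpha+\omega)$. Suppose that $f_\beta$ is defined for $\beta<\omega\alpha$. Put
\[
\Phi_\alpha(x)=(f_\beta(x))_{\beta<\omega\alpha}\in\omega^{\omega\alpha},\qquad S_\alpha=\Phi_\alpha(X),\qquad D_s=\Phi_\alpha^{-1}(s)\quad(s\in S_\alpha).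
\]
The set $S_\alpha$ is countable by Lemma~\ref{lem:clopen}(b), and each $D_s$ is closed and nonempty. The elements of $S_\alpha$ are the \emph{nodes of level $\alpha$}. Since the $f_\beta$ are selections,
\begin{equation}\label{eq:range}
\mathrm{ran}(s)\subset u(x)\quad\text{for all }x\in D_s .
\end{equation}
Call $s$ \emph{good} if $u(y)=\mathrm{ran}(s)$ for some $y\in D_s$, and \emph{bad} otherwise. If $s$ is bad, then $u(y)\not\subset\mathrm{ran}(s)$ for all $y\in D_s$ by \eqref{eq:range}, and Lemma~\ref{lem:selection} gives a selection $f_s$ with $f_s(y)\notin\mathrm{ran}(s)$ for $y\in D_s$. Let $f_{\omega\alpha+i}$ $(i<\omega)$ list, with repetitions if necessary, the functions $f_s$ for bad $s\in S_\alpha$. If $S_\alpha$ has no bad node, let all $f_{\omega\alpha+i}$ equal one selection, obtained from Lemma~\ref{lem:selection} with $D=\emptyset$. This completes the recursion. If $\beta\le\alpha$ and $s=\Phi_\alpha(x)$, then $s{\restriction}\omega\beta=\Phi_\beta(x)\in S_\beta$, so the nodes form a tree under inclusion.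

Let $E$ be the set of all good nodes and $E_{<\alpha}$ the set of good nodes of level below $\alpha$. Then $|E|\le\omega_1$ and each $E_{<\alpha}$ is countable. For $e\in E$ put $w_e=\mathrm{ran}(e)$ and fix $y_e\in D_e$ with $u(y_e)=w_e$. By \eqref{eq:range}, the point $y_e$ serves every point of $D_e$.

\begin{lemma}\label{lem:cover}
The sets $D_e$ $(e\in E)$ cover $X$.
\end{lemma}

\begin{proof}
Let $x\in X$. If $s=\Phi_\alpha(x)$ is bad, then $f_s(x)$ is a value of $\Phi_{\alpha+1}(x)$ outside $\mathrm{ran}(s)$. So if all nodes $\Phi_\alpha(x)$ were bad, the sets $\mathrm{ran}(\Phi_\alpha(x))$, $\alpha<\omega_1$, would form a strictly increasing $\omega_1$-sequence of subsets of $\omega$, which is impossible.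
\end{proof}

Thus $X$ is covered by at most $\omega_1$ closed sets, each served by one point. If the sets $D_e$ were open, a countable subcover would give a countable set $A$ satisfying \eqref{eq:criterion}. But $D_e$ is defined by countably many conditions $f_\beta(x)=e(\beta)$, and to obtain an open set we may keep only finitely many of them. A point of the resulting clopen set $O_e\supset D_e$ is known to contain in its trace only a finite part $v_e$ of $w_e$. A countable subcover of $\{O_e\}$ involves only countably many $f_\beta$, so every node $s$ of sufficiently high level has $v_e\subset\mathrm{ran}(s)$ for some $e$. To reach a contradiction we need nodes of arbitrarily high level whose ranges contain no $v_e$. As a first step we find, in ZFC, nodes on all levels whose ranges contain no $w_e$.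

\begin{lemma}\label{lem:survivors}
There are nodes $t_\alpha\in S_\alpha$ $(\alpha<\omega_1)$ such that $w_e\not\subset\mathrm{ran}(t_\alpha)$ for all $e\in E$ and $\alpha<\omega_1$.
\end{lemma}

\begin{proof}
The set $E$ may be uncountable, while the assumption on $X$ concerns countable sets. So we first defeat the good nodes of lower levels only, and then pass to nodes that do so for arbitrarily long. Let
\[
S'_\alpha=\{s\in S_\alpha: w_e\not\subset\mathrm{ran}(s)\text{ for all }e\in E_{<\alpha}\}.
\]

\emph{$S'_\alpha$ is nonempty.} The countable set $\{y_e:e\in E_{<\alpha}\}$ does not satisfy \eqref{eq:criterion}, so there is $x$ with $w_e=u(y_e)\not\subset u(x)$ for all $e\in E_{<\alpha}$. Since $\mathrm{ran}(\Phi_\alpha(x))\subset u(x)$, we get $\Phi_\alpha(x)\in S'_\alpha$.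

\emph{If $\beta\le\alpha$ and $s\in S'_\alpha$, then $s{\restriction}\omega\beta\in S'_\beta$}, because $E_{<\beta}\subset E_{<\alpha}$ and $\mathrm{ran}(s{\restriction}\omega\beta)\subset\mathrm{ran}(s)$.

Pick $s_\beta\in S'_\beta$ for each $\beta<\omega_1$, and fix $\alpha$. The nodes $s_\beta{\restriction}\omega\alpha$, $\beta\ge\alpha$, lie in the countable set $S'_\alpha$, so some $t_\alpha\in S'_\alpha$ equals $s_\beta{\restriction}\omega\alpha$ for uncountably many $\beta$. Given $e\in E$, take such a $\beta$ above the level of $e$. Then $e\in E_{<\beta}$, so $w_e\not\subset\mathrm{ran}(s_\beta)$, while $\mathrm{ran}(t_\alpha)\subset\mathrm{ran}(s_\beta)$.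
\end{proof}

\subsection{The principle $(\star)$}\label{subsec:star}

It remains to replace each $w_e$ by a finite subset that still escapes the ranges of uncountably many $t_\alpha$. The obstruction is the following statement.

\begin{definition}\label{def:star}
$(\star)$ is the statement: there are subsets $w_e$ $(e\in E)$, $|E|\le\omega_1$, and $u_\alpha$ $(\alpha<\omega_1)$ of $\omega$ with $w_e\not\subset u_\alpha$ for all $e$ and $\alpha$, such that for every uncountable $B\subset\omega_1$ there is $e\in E$ with $\{\min(w_e\setminus u_\alpha):\alpha\in B\}$ infinite.
\end{definition}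

\begin{lemma}\label{lem:finite}
Let $w$ and $u_\alpha$ $(\alpha\in B)$, $B\neq\emptyset$, be subsets of $\omega$ with $w\not\subset u_\alpha$ for all $\alpha\in B$. The set $\{\min(w\setminus u_\alpha):\alpha\in B\}$ is finite if and only if there is a finite $v\subset w$ with $v\not\subset u_\alpha$ for all $\alpha\in B$.
\end{lemma}

\begin{proof}
If the set is bounded by $m$, take $v=w\cap[0,m]$. Conversely, if $v$ is given, then $v\setminus u_\alpha$ is a nonempty subset of $w\setminus u_\alpha$, so $\min(w\setminus u_\alpha)\le\max v$ for all $\alpha\in B$.
\end{proof}

\begin{theorem}[ZFC]\label{thm:star}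
If $(\star)$ fails, then every functionally countable Lindel\"of space is exponentially separable.
\end{theorem}

\begin{proof}
Suppose that $X$ is functionally countable and Lindel\"of but not exponentially separable. By Lemma~\ref{lem:criterion} there are closed sets $F_n$ as assumed at the beginning of this section. Take $E$, $w_e$ and $t_\alpha$ from Section~\ref{subsec:tree} and put $u_\alpha=\mathrm{ran}(t_\alpha)$, so that $w_e\not\subset u_\alpha$ for all $e,\alpha$ by Lemma~\ref{lem:survivors}. Since $(\star)$ fails, Lemma~\ref{lem:finite} gives an uncountable $B\subset\omega_1$ and finite sets $v_e\subset w_e$ with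
\[
v_e\not\subset u_\alpha\quad\text{for all }e\in E,\ \alpha\in B .
\]
Since $v_e\subset\mathrm{ran}(e)$, there is a finite $b_e\subset\mathrm{dom}(e)$ with $e[b_e]=v_e$. The set
\[
O_e=\{x\in X: f_\beta(x)=e(\beta)\text{ for all }\beta\in b_e\}
\]
is clopen and contains $D_e$. By Lemma~\ref{lem:cover} the sets $O_e$ cover $X$, so there is a countable $E_0\subset E$ such that $\{O_e:e\in E_0\}$ covers $X$. The set $\bigcup_{e\in E_0}b_e$ is countable and $B$ is unbounded, so there is $\alpha\in B$ with $b_e\subset\omega\alpha$ for all $e\in E_0$. Take $x\in D_{t_\alpha}$ and $e\in E_0$ with $x\in O_e$. For $\beta\in b_e$ we have $t_\alpha(\beta)=f_\beta(x)=e(\beta)$, so $v_e=t_\alpha[b_e]\subset u_\alpha$, a contradiction.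
\end{proof}

The Lindel\"of property was used twice, to build selections and to extract $E_0$. Functional countability was also used twice, for the clopen base and for the countability of the levels $S_\alpha$; the latter gives $|E|\le\omega_1$ and both steps of Lemma~\ref{lem:survivors}.

\begin{remark}\label{rem:CH}
A family witnessing $(\star)$ cannot have $E$ finite: the functions $e\mapsto\min(w_e\setminus u_\alpha)$ then range over the countable set $\omega^E$, so uncountably many of them coincide. Under $\mathrm{CH}$ there is a witness with $E=\omega$, so Theorem~\ref{thm:star} gives no information under $\mathrm{CH}$. Indeed, let $\omega^\omega=\{g_\beta:\beta<\omega_1\}$. For each $\alpha$, list the ordinals below $\alpha$ as $\beta_0,\beta_1,\dots$ and choose $d_\alpha\in\omega^\omega$ with $d_\alpha(n)>g_{\beta_n}(n)$ whenever $\beta_n$ is defined. Let $\pi(n,j)=2^n(2j+1)-1$, a bijection $\omega\times\omega\to\omega$ increasing in $j$, and put $w_n=\{\pi(n,j):j<\omega\}$ and $u_\alpha=\{\pi(n,j):n<\omega,\ j<d_\alpha(n)\}$. Then $\min(w_n\setminus u_\alpha)=\pi(n,d_\alpha(n))$. If $B$ is uncountable and $\{d_\alpha(n):\alpha\in B\}$ is finite for every $n$, then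 some $g_\beta$ bounds all $d_\alpha$, $\alpha\in B$, pointwise, which fails for any $\alpha\in B$ above $\beta$.
\end{remark}

\subsection{Martin's axiom refutes $(\star)$}\label{subsec:MA}

For infinite $E$, repeated use of the pigeonhole principle produces a decreasing sequence of uncountable subsets of $\omega_1$, whose intersection may be empty. We therefore build the sets $v_e$ and $B$ by finite approximations, keeping uncountably many candidates for $B$ at every step.

\begin{proposition}\label{prop:MA}
$\mathrm{MA}_{\omega_1}(\sigma\text{-centered})$ implies that $(\star)$ fails.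
\end{proposition}

\begin{proof}
Let $|E|\le\omega_1$ and $w_e\not\subset u_\alpha$ for all $e\in E$, $\alpha<\omega_1$. For a finite partial function $p$ from $E$ to the finite subsets of $\omega$ let
\[
Z_p=\{\alpha<\omega_1: v\not\subset u_\alpha\text{ for all }v\in\mathrm{ran}(p)\}.
\]
This set depends only on the range of $p$. Let $Q$ be the set of pairs $(p,H)$ such that $p(e)\subset w_e$ for $e\in\mathrm{dom}(p)$, the set $Z_p$ is uncountable, and $H$ is a finite subset of $Z_p$. Put $(p',H')\le(p,H)$ if $p'\supset p$ and $H'\supset H$. Note that $(\emptyset,\emptyset)\in Q$.

\emph{$Q$ is $\sigma$-centered.} Fix an injection $\iota:E\to2^\omega$. Given $n,m<\omega$, distinct $\sigma_1,\dots,\sigma_m\in2^n$ and finite sets $v_1,\dots,v_m\subset\omega$, consider the class of all $(p,H)\in Q$ such that $\mathrm{dom}(p)=\{e_1,\dots,e_m\}$ with $\iota(e_i){\restriction}n=\sigma_i$ and $p(e_i)=v_i$. There are countably many classes. They cover $Q$, since for a given $p$ and large $n$ the sequences $\iota(e){\restriction}n$, $e\in\mathrm{dom}(p)$, are distinct. Take finitely many conditions $(p_j,H_j)$ in one class and let $p=\bigcup_jp_j$, $H=\bigcup_jH_j$. Then $p$ is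 a function, because every $p_j$ defined at $e$ has there the value $v_i$ with $\sigma_i=\iota(e){\restriction}n$. All $p_j$ and $p$ have range $\{v_1,\dots,v_m\}$, so $Z_p=Z_{p_j}$ for all $j$. Hence $Z_p$ is uncountable and contains $H$, and $(p,H)$ is a common extension.

\emph{For $e\in E$ the set of $(p,H)$ with $e\in\mathrm{dom}(p)$ is dense.} Let $(p,H)\in Q$ with $e\notin\mathrm{dom}(p)$, and put $n_\alpha=\min(w_e\setminus u_\alpha)$. Choose $n$ with $n_\alpha=n$ for uncountably many $\alpha\in Z_p$. Let $v=\{n\}\cup\{n_\alpha:\alpha\in H\}$ and $p'=p\cup\{(e,v)\}$. Then $v\subset w_e$, and $Z_{p'}$ contains $H$ and all $\alpha\in Z_p$ with $n_\alpha=n$. So $(p',H)\in Q$.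

\emph{For $\beta<\omega_1$ the set of $(p,H)$ with $H\not\subset\beta$ is dense}: add to $H$ an element of $Z_p$ above $\beta$.

Let $G$ be a filter meeting these at most $\omega_1$ dense sets. Any two members of $G$ have a common extension, so the union of the first coordinates of members of $G$ is a function $e\mapsto v_e$, defined on all of $E$, with $v_e\subset w_e$ finite. The union $B$ of the second coordinates is unbounded in $\omega_1$. Given $e\in E$ and $\alpha\in B$, some $(p,H)\in G$ has $e\in\mathrm{dom}(p)$ and $\alpha\in H\subset Z_p$, so $v_e\not\subset u_\alpha$. By Lemma~\ref{lem:finite}, $\{\min(w_e\setminus u_\alpha):\alpha\in B\}$ is finite for every $e$.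
\end{proof}

Theorem~\ref{thm:positive} follows from Theorem~\ref{thm:star} and Proposition~\ref{prop:MA}.

\begin{remark}\label{rem:arbitrary}
The proof uses the special form of the functions $e\mapsto\min(w_e\setminus u_\alpha)$: the requirement $p(e)\not\subset u_\alpha$ depends on $e$ only through $p(e)$, which has countably many possible values. For arbitrary functions $\mu_\alpha:\omega_1\to\omega$ the conclusion is false in ZFC. Fix injections $j_\delta:\delta\to\omega$ and let $\mu_\alpha(\delta)=j_\delta(\alpha)$ for $\delta>\alpha$ and $\mu_\alpha(\delta)=0$ otherwise. If $B$ is uncountable and $B\cap\delta$ is infinite, then $\{\mu_\alpha(\delta):\alpha\in B\}$ is infinite.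
\end{remark}

\section{A space built from a tree}\label{sec:space}

We want to remove the point with empty trace from Example~\ref{ex:compactification} and keep the Lindel\"of property. The space will be split into $\omega_1$ countable levels, and the trace of a point of level $\delta$ will contain the whole branch $r_\delta$ but no other whole branch, so that no point serves a point of another level. For the Lindel\"of property, points of high level must lie in neighborhoods of points of low level. A point $y$ close to a point of level $\xi$ has a long initial segment $r_\xi{\restriction}j$ in its trace, so $y$ carries a number $j$ for the coordinate $\xi$. Such finite segments, taken for infinitely many $\xi$, could add up to a whole branch. To prevent this we use countably many copies of $2^{<\omega}$, numbered by $l<\omega$, and let $y$ use each copy for finitely many $\xi$ only. So the coordinates of $y$ are pairs $(l,j)$.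

\subsection{The space $X(T)$}\label{subsec:XT}

Let $K=(\omega\times(\omega+1))\cup\{\infty\}$ be the one-point compactification of $\omega\times(\omega+1)$. The points $(l,j)$ with $j<\omega$ are isolated, the point $(l,\omega)$ has the basic neighborhoods $\{l\}\times[n,\omega]$, and $\infty$ has the basic neighborhoods
\[
K_{\ge n}=\{\infty\}\cup\{(l,j):l\ge n,\ j\le\omega\}.
\]
We call $l$ the \emph{column} and $j$ the \emph{height} of $(l,j)$. A function $t:\delta\to\omega\times\omega$ is written $t=(t^0,t^1)$.

\begin{definition}\label{def:admissible}
An \emph{admissible tree} is a set $T=\bigcup_{\delta<\omega_1}T_\delta$ such that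
\begin{itemize}
\item[(T1)] $T_\delta$ is a nonempty countable set of functions $\delta\to\omega\times\omega$;
\item[(T2)] $t{\restriction}\gamma\in T_\gamma$ whenever $t\in T_\delta$ and $\gamma<\delta$;
\item[(T3)] $t^0$ is finite-to-one for every $t\in T$.
\end{itemize}
We write $T_{<\delta}=\bigcup_{\xi<\delta}T_\xi$.
\end{definition}

Let $T$ be admissible. For $t\in T_\delta$ and $l<\omega$ define $x_{t,l}\in K^{\omega_1}$ by
\[
x_{t,l}(\xi)=t(\xi)\quad(\xi<\delta),\qquad x_{t,l}(\delta)=(l,\omega),\qquad x_{t,l}(\xi)=\infty\quad(\xi>\delta).
\]
The ordinal $\delta$ is the \emph{level} of $x_{t,l}$; it is the only coordinate at which the point has height $\omega$. Let $X(T)=\{x_{t,l}:t\in T,\ l<\omega\}$ with the topology inherited from $K^{\omega_1}$. It is Tychonoff. Each level is countably infinite by (T1), so $|X(T)|=\omega_1$, and the weight is at most $\omega_1$ because $K$ is second countable. For $t\in T_\delta$, $l<\omega$, finite $c\subset\omega_1$ and $n<\omega$, let $W(t,l;c,n)$ be the set of $y\in X(T)$ such that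
\[
y(\eta)=t(\eta)\ \ (\eta\in c,\ \eta<\delta),\qquad y(\delta)\in\{l\}\times[n,\omega],\qquad y(\eta)\in K_{\ge n}\ \ (\eta\in c,\ \eta>\delta).
\]
By the description of neighborhoods in $K$, these sets are open and form a neighborhood base at $x_{t,l}$. Membership in $W(t,l;c,n)$ depends only on the coordinates in $c\cup\{\delta\}$.

\begin{proposition}\label{prop:notsep}
$X(T)$ is not exponentially separable.
\end{proposition}

\begin{proof}
For $l<\omega$ and $\sigma\in2^{<\omega}$ let $U_{l,\sigma}$ be the set of $x\in X(T)$ for which there is $\xi<\omega_1$ with $\sigma\subset r_\xi$ and $x(\xi)\in\{l\}\times[|\sigma|,\omega]$. This is a union of open sets. Consider traces with respect to the countably many closed sets $X(T)\setminus U_{l,\sigma}$, so that $u(x)=\{(l,\sigma):x\in U_{l,\sigma}\}$. Let $x=x_{t,m}$ have level $\delta$. A coordinate $\xi<\delta$ contributes to $u(x)$ the finitely many pairs $(t^0(\xi),r_\xi{\restriction}n)$ with $n\le t^1(\xi)$. The coordinate $\delta$ contributes the pairs $(m,r_\delta{\restriction}n)$, $n<\omega$. The coordinates above $\delta$ contribute nothing. By (T3), for each $l$ only finitely many $\xi<\delta$ have $t^0(\xi)=l$.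 Hence for each $l$
\begin{equation}\label{eq:trace}
\{\sigma:(l,\sigma)\in u(x)\}\setminus\{r_\delta{\restriction}n:n<\omega\}\text{ is finite.}
\end{equation}
Now let $a=x_{s,l}$ have level $\gamma\ne\delta$. Then $(l,r_\gamma{\restriction}n)\in u(a)$ for all $n$. Since $r_\gamma\ne r_\delta$, only finitely many $r_\gamma{\restriction}n$ are initial segments of $r_\delta$, so by \eqref{eq:trace} only finitely many of these pairs are in $u(x)$. Thus $a$ does not serve $x$. All $\omega_1$ levels are nonempty by (T1), and a set satisfying \eqref{eq:criterion} must meet each of them, so it is uncountable.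
\end{proof}

\begin{proposition}\label{prop:funccount}
If $X(T)$ is Lindel\"of, then it is functionally countable.
\end{proposition}

\begin{proof}
For $\gamma<\omega_1$ the set $\{x{\restriction}\gamma:x\in X(T)\}$ is countable: points of level at least $\gamma$ restrict to elements of $T_\gamma$ by (T2), and only countably many points have level below $\gamma$. Let $f:X(T)\to\mathbb R$ be continuous. For rational $p<q$ the open set $f^{-1}(p,q)$ is an $F_\sigma$-subset of a Lindel\"of space, hence Lindel\"of, hence a countable union of basic open sets, each depending on finitely many coordinates. Choose $\gamma<\omega_1$ above all coordinates that occur for all $p<q$. If $x{\restriction}\gamma=y{\restriction}\gamma$, then $f(x)$ and $f(y)$ lie in the same rational intervals, so $f(x)=f(y)$. Hence $f$ takes at most as many values as there are restrictions $x{\restriction}\gamma$.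
\end{proof}

Everything now depends on the Lindel\"of property. Recall that $C\subset\omega_1$ is \emph{club} if it is unbounded and contains the suprema of its bounded nonempty subsets, that two clubs intersect in a club, and that $S\subset\omega_1$ is \emph{stationary} if it meets every club. In particular clubs are stationary, and the intersection of a stationary set with a club is stationary. We use the following fact three times.
\begin{equation}\label{eq:club}
\text{For }\rho:\omega_1\to\omega_1,\text{ the set }\{\delta\in\Lambda:\rho(\xi)\le\delta\text{ for all }\xi<\delta\}\text{ is club.}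
\end{equation}
Closedness is immediate from the definition, and above any $\alpha_0$ one finds a member $\sup_n\alpha_n$ by choosing $\alpha_{n+1}>\alpha_n$ with $\alpha_{n+1}\ge\rho(\xi)$ for all $\xi\le\alpha_n$.

An open cover assigns to each point $x_{s,l}$ a finite set $c(s,l)$ and a number $N(s,l)$. The finite sets are controlled by \eqref{eq:club}. The numbers are the real difficulty, and the next definition isolates it.

\begin{definition}\label{def:absorbed}
Let $\delta\in\Lambda$ and let $N$ be a function into $\omega$ whose domain contains $T_{<\delta}\times\omega$. A function $t\in T_\delta$ is \emph{$N$-absorbed at $\xi<\delta$} if the number $n=N(t{\restriction}\xi,t^0(\xi))$ satisfies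
\[
t^1(\xi)\ge n\qquad\text{and}\qquad t^0(\eta)\ge n\ \text{ for all }\eta\text{ with }\xi<\eta<\delta .
\]
\end{definition}

\begin{proposition}\label{prop:lindelof}
Suppose that for every $N:T\times\omega\to\omega$ there are stationarily many $\delta\in\Lambda$ such that every $t\in T_\delta$ is $N$-absorbed at some $\xi<\delta$. Then $X(T)$ is Lindel\"of.
\end{proposition}

\begin{proof}
Let $\mathcal U$ be an open cover. For $(s,l)\in T\times\omega$ choose a finite $c(s,l)\subset\omega_1$ and $N(s,l)<\omega$ such that $W(s,l)=W(s,l;c(s,l),N(s,l))$ lies in a member of $\mathcal U$. Since $T_\xi$ is countable, there is $\rho(\xi)<\omega_1$ with $c(s,l)\subset\rho(\xi)$ for all $s\in T_\xi$, $l<\omega$. By \eqref{eq:club} and the hypothesis there is $\delta\in\Lambda$ such that $c(s,l)\subset\delta$ for all $(s,l)\in T_{<\delta}\times\omega$ and every $t\in T_\delta$ is $N$-absorbed at some $\xi<\delta$. We show that the countable family $\{W(s,l):s\in T_{<\delta},\ l<\omega\}$ covers $X(T)$.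

A point $x_{s,l}$ of level below $\delta$ lies in $W(s,l)$. Let $y$ have level at least $\delta$. Then $t=y{\restriction}\delta\in T_\delta$ by (T2). Let $t$ be $N$-absorbed at $\xi$, and put $s=t{\restriction}\xi\in T_\xi$, $l=t^0(\xi)$, $n=N(s,l)$. We check the three conditions for $y\in W(s,l)$. For $\eta<\xi$ we have $y(\eta)=s(\eta)$. Next, $y(\xi)=(l,t^1(\xi))\in\{l\}\times[n,\omega]$. Finally, if $\eta\in c(s,l)$ and $\eta>\xi$, then $\eta<\delta$, so $y(\eta)=t(\eta)$ has column $t^0(\eta)\ge n$ and lies in $K_{\ge n}$.
\end{proof}

\subsection{The first limit level}\label{subsec:first}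

The case $\delta=\omega$ shows how absorbed functions arise.

\begin{example}\label{ex:omega}
For $i<\omega$ let $T_i$ be the set of all functions $i\to\omega\times\omega$, and let $N:T_{<\omega}\times\omega\to\omega$ be given. Define $h:\omega\to\omega\times\omega$ by $h(i)=(l_i,k(i))$, where recursively
\[
l_i=\max\{i,k(0),\dots,k(i-1)\},\qquad k(i)=N(h{\restriction}i,l_i).
\]
The recursion is legitimate because $h{\restriction}i$ and $l_i$ are known before $k(i)$ is chosen. The function $h^0$ is finite-to-one since $l_i\ge i$, and $h$ is $N$-absorbed at every $i$ since $h^1(i)=k(i)$ and $l_j\ge k(i)$ for $j>i$. For $i=1$, compare the point $x_{s,l_1}$, $s=h{\restriction}1$, with a point $y$ extending $h$: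
\[
\begin{array}{c|ccccc}
\text{coordinate} & 0 & 1 & 2 & 3 & \cdots\\ \hline
x_{s,l_1} & (0,k(0)) & (l_1,\omega) & \infty & \infty & \cdots\\
y & (0,k(0)) & (l_1,k(1)) & (l_2,k(2)) & (l_3,k(3)) & \cdots
\end{array}
\]
At coordinate $1$ the point $y$ is in the right column and has height $k(1)=N(s,l_1)$; at the later coordinates its columns are at least $k(1)$. So $y\in W(s,l_1;c,N(s,l_1))$ for every finite $c\subset\omega$.
\end{example}

Three things have to be added. First, at a general $\delta\in\Lambda$ we act along a sequence $\xi_0<\xi_1<\cdots$ cofinal in $\delta$, copy earlier functions between consecutive terms, and raise their columns where they are too small. Second, raising columns destroys exact agreement with the earlier functions. (Exact agreement is impossible anyway: functions $h_\delta$ extending one another would give a finite-to-one map $\omega_1\to\omega$.) The change is finite on each interval, so we let $T_\delta$ consist of all finite modifications of one function $h_\delta$, and all of these must be absorbed. Third, $N$ is not known in advance, and any fixed $t\in T_\delta$ fails to be absorbed for a function with $N(t{\restriction}\xi,t^0(\xi))=t^1(\xi)+1$,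 $\xi<\delta$. So different levels $\delta$ must deal with different functions $N$, and this is where an extra hypothesis enters.

\subsection{The tree $T(\vec k)$}\label{subsec:coherent}

Fix for each $\delta\in\Lambda$ a \emph{ladder}, a strictly increasing sequence $\langle\xi^\delta_i:i<\omega\rangle$ cofinal in $\delta$. Put $J^\delta_0=[0,\xi^\delta_0)$ and $J^\delta_i=(\xi^\delta_{i-1},\xi^\delta_i)$ for $i\geq1$, so that $\delta$ is the disjoint union of the intervals $J^\delta_i$ and the points $\xi^\delta_i$. For $z\in\omega^i$ let
\[
l(z)=\max\{i,z(0),\dots,z(i-1)\}.
\]
Call a sequence of functions $h_\gamma:\gamma\to\omega\times\omega$ \emph{coherent} if each $h^0_\gamma$ is finite-to-one and $h_\gamma{\restriction}\beta=^*h_\beta$ for $\beta<\gamma$.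

Let $\delta\in\Lambda$, let $\langle h_\gamma:\gamma<\delta\rangle$ be coherent, and let $k\in\omega^\omega$. Write $\xi_i=\xi_i^\delta$, $J_i=J_i^\delta$, $l_i=l(k{\restriction}i)$, and define $h_{\delta,k}:\delta\to\omega\times\omega$ by
\begin{equation}\label{eq:limitstep}
h_{\delta,k}(\xi_i)=(l_i,k(i)),\qquad h_{\delta,k}(\eta)=\bigl(\max\{h^0_{\xi_i}(\eta),l_i\},\,h^1_{\xi_i}(\eta)\bigr)\quad(\eta\in J_i).
\end{equation}

\begin{lemma}\label{lem:limitstep}
Let $h=h_{\delta,k}$.
\begin{itemize}
\item[(a)] $h^0$ is finite-to-one.
\item[(b)] $h{\restriction}\gamma=^*h_\gamma$ for all $\gamma<\delta$.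
\item[(c)] $h^0(\eta)\ge k(i)$ whenever $\xi_i<\eta<\delta$.
\item[(d)] $h{\restriction}\xi_i$ and $h^0(\xi_i)$ depend on $k$ only through $k{\restriction}i$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Fix $v<\omega$. If $h^0(\xi_i)=v$, then $i\le l_i=v$. If $\eta\in J_i$ and $h^0(\eta)=v$, then $i\le l_i\le v$ and $h^0_{\xi_i}(\eta)\le v$. This leaves finitely many $i$, and finitely many $\eta$ for each $i$ because $h^0_{\xi_i}$ is finite-to-one.

(b) On $J_i$ the function $h$ differs from $h_{\xi_i}$ only at points where $h^0_{\xi_i}<l_i$, and there are finitely many such points. We show $h{\restriction}\xi_i=^*h_{\xi_i}$ by induction on $i$. For $i=0$ this has just been shown. The ordinal $\xi_{i+1}$ is the union of $\xi_i$, $\{\xi_i\}$ and $J_{i+1}$; on $\xi_i$ we have $h{\restriction}\xi_i=^*h_{\xi_i}=^*h_{\xi_{i+1}}{\restriction}\xi_i$, and on $J_{i+1}$ the difference is finite. For $\gamma<\delta$ take $\xi_i>\gamma$; then $h{\restriction}\gamma=^*h_{\xi_i}{\restriction}\gamma=^*h_\gamma$.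

(c) Such an $\eta$ equals $\xi_j$ or lies in $J_j$ for some $j>i$. In both cases $h^0(\eta)\ge l_j\ge k(i)$.

(d) A point $\eta<\xi_i$ equals $\xi_j$ with $j<i$ or lies in $J_j$ with $j\le i$, so $h(\eta)$ involves only $l_j$ with $j\le i$ and $k(j)$ with $j<i$. Also $h^0(\xi_i)=l(k{\restriction}i)$.
\end{proof}

Given $\vec k=\langle k_\delta:\delta\in\Lambda\rangle$ with $k_\delta\in\omega^\omega$, define $h_\delta$ for $\delta<\omega_1$ recursively: $h_0=\emptyset$; $h_{\delta+1}$ extends $h_\delta$ by the value $(0,0)$ at $\delta$; and $h_\delta=h_{\delta,k_\delta}$ for $\delta\in\Lambda$. The sequence stays coherent: a successor step adds one point, and limit steps are covered by Lemma~\ref{lem:limitstep}(a),(b). Let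
\[
T_\delta=\{t:\delta\to\omega\times\omega\ \mid\ t=^*h_\delta\},\qquad T(\vec k)=\bigcup_{\delta<\omega_1}T_\delta .
\]
This tree is admissible: $T_\delta$ is countable and contains $h_\delta$; if $t\in T_\delta$ and $\gamma<\delta$, then $t{\restriction}\gamma=^*h_\delta{\restriction}\gamma=^*h_\gamma$; and a finite modification of a finite-to-one function is finite-to-one.

\begin{definition}\label{def:H}
The sequence $\vec k$ satisfies \emph{hypothesis} (H) if, with $T=T(\vec k)$, for every $N:T\times\omega\to\omega$ there are stationarily many $\delta\in\Lambda$ such that
\begin{equation}\label{eq:H}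
\text{for every }t\in T_\delta\text{ there are infinitely many }i\text{ with }N\bigl(t{\restriction}\xi^\delta_i,\,h^0_\delta(\xi^\delta_i)\bigr)\le k_\delta(i).
\end{equation}
\end{definition}

\begin{proposition}\label{prop:H}
If $\vec k$ satisfies \textup{(H)}, then $X(T(\vec k))$ is a functionally countable Lindel\"of space of cardinality $\omega_1$ and weight at most $\omega_1$ that is not exponentially separable.
\end{proposition}

\begin{proof}
By Propositions~\ref{prop:notsep}, \ref{prop:funccount} and~\ref{prop:lindelof} it suffices to show that \eqref{eq:H} makes every $t\in T_\delta$ $N$-absorbed at some $\xi<\delta$. The set where $t$ differs from $h_\delta$ is finite, so $t$ agrees with $h_\delta$ on $[\xi^\delta_i,\delta)$ for all large $i$. Since \eqref{eq:H} provides infinitely many $i$, we can take one for which this agreement holds. Put $\xi=\xi_i^\delta$. Then $t^0(\xi)=h^0_\delta(\xi)$, so $n=N(t{\restriction}\xi,t^0(\xi))\le k_\delta(i)$. Moreover $t^1(\xi)=h^1_\delta(\xi)=k_\delta(i)\ge n$, and for $\xi<\eta<\delta$ we have $t^0(\eta)=h^0_\delta(\eta)\ge k_\delta(i)\ge n$ by Lemma~\ref{lem:limitstep}(c).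
\end{proof}

\section{Guessing the cover}\label{sec:guess}

To prove Theorem~\ref{thm:negative} it remains to find $\vec k$ satisfying (H). Two preparations are common to both cases. The first rewrites \eqref{eq:H} as a condition on the single sequence $k_\delta$, with data that are available before $k_\delta$ is chosen. The second replaces the domain of $N$, which depends on $\vec k$, by a fixed set.

\subsection{Two reductions}\label{subsec:reductions}

For a function $h$ and a finite partial function $\psi$ with $\mathrm{dom}(\psi)\subset\mathrm{dom}(h)$, let $h[\psi]$ be $h$ with its values on $\mathrm{dom}(\psi)$ replaced by those of $\psi$. Thus $T_\xi=\{h_\xi[\psi]:\psi\in\mathrm{Fn}(\xi,\omega\times\omega)\}$.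

Let $\delta\in\Lambda$ and suppose that $h_\gamma$, $\gamma<\delta$, are given; they determine $T_{<\delta}$. For $z\in\omega^i$ let $h_{\delta,z}=h_{\delta,k}{\restriction}\xi^\delta_i$, where $k\in\omega^\omega$ is any extension of $z$. This is well defined by Lemma~\ref{lem:limitstep}(d), and $h_{\delta,z}\in T_{\xi_i^\delta}$ by Lemma~\ref{lem:limitstep}(b). For $P:T_{<\delta}\times\omega\to\omega$ and $\varphi\in\mathrm{Fn}(\delta,\omega\times\omega)$ define $\Gamma^P_\varphi:\omega^{<\omega}\to\omega$ by
\[
\Gamma^P_\varphi(z)=P\bigl(h_{\delta,z}[\varphi{\restriction}\xi_i^\delta],\,l(z)\bigr)\qquad(z\in\omega^i).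
\]
This function does not depend on $k_\delta$.

\begin{lemma}\label{lem:reduction}
Let $N:T\times\omega\to\omega$, $\delta\in\Lambda$ and $P=N{\restriction}(T_{<\delta}\times\omega)$. Then \eqref{eq:H} holds at $\delta$ if and only if for every $\varphi\in\mathrm{Fn}(\delta,\omega\times\omega)$ there are infinitely many $i$ with
\begin{equation}\label{eq:dominate}
k_\delta(i)\ge\Gamma^P_\varphi(k_\delta{\restriction}i).
\end{equation}
\end{lemma}

\begin{proof}
The elements of $T_\delta$ are the functions $t=h_\delta[\varphi]$. For such $t$ and $z=k_\delta{\restriction}i$ we have $t{\restriction}\xi^\delta_i=h_{\delta,z}[\varphi{\restriction}\xi^\delta_i]$ and $h^0_\delta(\xi^\delta_i)=l(z)$, so $\Gamma^P_\varphi(z)=N(t{\restriction}\xi_i^\delta,h^0_\delta(\xi^\delta_i))$.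
\end{proof}

For the second reduction, let
\[
I=\{(\xi,\psi,l):\xi<\omega_1,\ \psi\in\mathrm{Fn}(\xi,\omega\times\omega),\ l<\omega\},\qquad I_\delta=\{(\xi,\psi,l)\in I:\xi<\delta\}.
\]
These sets do not depend on $\vec k$. Each $I_\delta$ is countable, $|I|=\omega_1$, and $I_\delta=\bigcup_{\xi<\delta}I_{\xi+1}$. The \emph{code} of $N:T\times\omega\to\omega$ is $\widehat N:I\to\omega$, $\widehat N(\xi,\psi,l)=N(h_\xi[\psi],l)$. Conversely, if $h_\gamma$, $\gamma<\delta$, are given and $M:I_\delta\to\omega$, define $M^\flat:T_{<\delta}\times\omega\to\omega$ by $M^\flat(t,l)=M(\xi,\psi_t,l)$ for $t\in T_\xi$, where $\psi_t$ is the restriction of $t$ to the finite set on which $t$ differs from $h_\xi$. Since $h_\xi[\psi_t]=t$,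
\begin{equation}\label{eq:decode}
(\widehat N{\restriction}I_\delta)^\flat=N{\restriction}(T_{<\delta}\times\omega).
\end{equation}

\subsection{Hypothesis (H) from $\diamondsuit$}\label{subsec:diamond}

The principle $\diamondsuit$ asserts that there are sets $A_\delta\subset\delta$ $(\delta<\omega_1)$ such that for every $A\subset\omega_1$ the set $\{\delta:A\cap\delta=A_\delta\}$ is stationary. It predicts the restriction of $N$ below $\delta$, and then the recursion of Example~\ref{ex:omega} can be carried out.

\begin{proposition}\label{prop:diamond}
$\diamondsuit$ implies that some $\vec k$ satisfies \textup{(H)}.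
\end{proposition}

\begin{proof}
First we transfer $\diamondsuit$ to functions on $I$. Fix a bijection $b:I\times\omega\to\omega_1$. For $\xi<\omega_1$ choose $\rho(\xi)<\omega_1$ with $b[I_{\xi+1}\times\omega]\subset\rho(\xi)$ and $b^{-1}(\xi)\in I_{\rho(\xi)}\times\omega$. For $\delta$ in the club $C$ given by \eqref{eq:club} both inclusions between $b[I_\delta\times\omega]$ and $\delta$ hold, so $b[I_\delta\times\omega]=\delta$. For $\delta\in\Lambda$ let $M_\delta=b^{-1}[A_\delta]$ if this set is a function $I_\delta\to\omega$, and let $M_\delta$ be the constant function $0$ on $I_\delta$ otherwise. Let $M:I\to\omega$, regarded as a subset of $I\times\omega$. For stationarily many $\delta\in C$ we have $b[M]\cap\delta=A_\delta$, and then $b^{-1}[A_\delta]=M\cap(I_\delta\times\omega)=M{\restriction}I_\delta$. So $\{\delta\in\Lambda:M{\restriction}I_\delta=M_\delta\}$ is stationary for every $M:I\to\omega$.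

Now define $k_\delta$ and $h_\delta$ together by recursion. At $\delta\in\Lambda$ the functions $h_\gamma$, $\gamma<\delta$, are given. Put $P_\delta=M_\delta^\flat$, enumerate $\mathrm{Fn}(\delta,\omega\times\omega)=\{\varphi_j:j<\omega\}$, and define by recursion on $i$
\[
k_\delta(i)=\max_{j\le i}\Gamma^{P_\delta}_{\varphi_j}(k_\delta{\restriction}i).
\]
Let $N:T\times\omega\to\omega$. For stationarily many $\delta$ we have $\widehat N{\restriction}I_\delta=M_\delta$, hence $P_\delta=N{\restriction}(T_{<\delta}\times\omega)$ by \eqref{eq:decode}. For such $\delta$ and each $j$, inequality \eqref{eq:dominate} for $\varphi_j$ holds for all $i\ge j$. By Lemma~\ref{lem:reduction}, \eqref{eq:H} holds at $\delta$.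
\end{proof}

\subsection{Hypothesis (H) from Cohen reals}\label{subsec:cohen}

Adding $\omega_1$ Cohen reals to a ground model $V$ means passing to $V[G]$, where $G$ is a generic filter over $V$ for the poset $\mathrm{Fn}(\omega_1,\omega)$ ordered by reverse inclusion. Here nothing needs to be predicted: a real that is generic over a model containing $P$ satisfies \eqref{eq:dominate} infinitely often, because at any late step the next value may be chosen large. This is why (H) asks for infinitely many $i$ only. We use the following standard facts.
\begin{itemize}
\item[(F1)] All antichains of $\mathrm{Fn}(\omega_1,\omega)$ are countable, so $V$ and $V[G]$ have the same cardinals, in particular the same $\omega_1$.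
\item[(F2)] $G$ contains exactly one member of each maximal antichain in $V$, and whatever a member of $G$ forces is true in $V[G]$. For every statement of the forcing language, the conditions that decide it (force it or force its negation) are dense.
\item[(F3)] (Product lemma.) If $Y_0,Y_1\in V$ are disjoint subsets of $\omega_1$, then $G\cap\mathrm{Fn}(Y_0,\omega)$ is $\mathrm{Fn}(Y_0,\omega)$-generic over $V$, and $G\cap\mathrm{Fn}(Y_1,\omega)$ is $\mathrm{Fn}(Y_1,\omega)$-generic over $V[G\cap\mathrm{Fn}(Y_0,\omega)]$.
\end{itemize}

\begin{proposition}\label{prop:cohen}
In $V[G]$ some $\vec k$ satisfies \textup{(H)}.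
\end{proposition}

\begin{proof}
By genericity $g=\bigcup G$ is a function $\omega_1\to\omega$. Choose the ladders in $V$; by (F1) they form a system of ladders in $V[G]$. The set $I$ consists of finite objects built from ordinals, so it is the same in $V$ and in $V[G]$. Put $k_\delta(i)=g(\delta+i)$ for $\delta\in\Lambda$, and $G_\delta=G\cap\mathrm{Fn}(\delta,\omega)$.

\emph{Step 1: $\langle h_\gamma:\gamma<\delta\rangle\in V[G_\delta]$ for $\delta\in\Lambda$.} This sequence is computed by the explicit recursion \eqref{eq:limitstep} from the ladders and from $\langle k_\gamma:\gamma\in\Lambda\cap\delta\rangle$. For $\gamma<\delta$ we have $\gamma+i<\delta$ for all $i$, since $\delta$ is a limit ordinal. So the latter sequence is read off from $g{\restriction}\delta=\bigcup G_\delta$.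

\emph{Step 2: for $N:T\times\omega\to\omega$ in $V[G]$ there is a club $C$ with $\widehat N{\restriction}I_\delta\in V[G_\delta]$ for all $\delta\in C$.} Let $\tau$ be a name for $\widehat N\subset I\times\omega$. In $V$, choose for each $a\in I\times\omega$ a maximal antichain $\mathcal A_a$ of conditions deciding the statement $\check a\in\tau$, and let $\mathcal A_a^+$ be the set of its members that force $\check a\in\tau$. By (F2), $a\in\widehat N$ if and only if $G\cap\mathcal A_a^+\neq\emptyset$. By (F1) each $\mathcal A_a$ is countable, and $I_{\xi+1}\times\omega$ is countable, so there is $\rho(\xi)<\omega_1$ with $\mathcal A_a\subset\mathrm{Fn}(\rho(\xi),\omega)$ for all $a\in I_{\xi+1}\times\omega$. Let $C$ be the club given by \eqref{eq:club}. For $\delta\in C$ and $a\in I_\delta\times\omega$ we have $\mathcal A_a\subset\mathrm{Fn}(\delta,\omega)$, so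
\[
\widehat N{\restriction}I_\delta=\{a\in I_\delta\times\omega: G_\delta\cap\mathcal A^+_a\ne\emptyset\}\in V[G_\delta].
\]

\emph{Step 3: \eqref{eq:H} holds at every $\delta\in C$.} Let $P=N{\restriction}(T_{<\delta}\times\omega)$. By \eqref{eq:decode} and Steps 1 and 2, $P\in V[G_\delta]$, and therefore $\Gamma^P_\varphi\in V[G_\delta]$ for every $\varphi\in\mathrm{Fn}(\delta,\omega\times\omega)$. Fix $\varphi$ and $m<\omega$, and let $Y=[\delta,\delta+\omega)$. Let $D\in V[G_\delta]$ be the set of $q\in\mathrm{Fn}(Y,\omega)$ for which there is $i\ge m$ with
\[
[\delta,\delta+i]\subset\mathrm{dom}(q)\quad\text{and}\quad q(\delta+i)\ge\Gamma^P_\varphi\bigl(\langle q(\delta+j):j<i\rangle\bigr).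
\]
The set $D$ is dense: given $q$, take $i\ge m$ with $\mathrm{dom}(q)\subset[\delta,\delta+i)$, extend $q$ by zeros to a condition $q'$ with domain $[\delta,\delta+i)$, and assign to $\delta+i$ the value $\Gamma^P_\varphi(\langle q'(\delta+j):j<i\rangle)$. By (F3) some $q\in G$ lies in $D$. Since $q\subset g$, we have $q(\delta+j)=k_\delta(j)$ for $j\le i$, so \eqref{eq:dominate} holds for some $i\ge m$. As $m$ and $\varphi$ were arbitrary, Lemma~\ref{lem:reduction} gives \eqref{eq:H} at $\delta$.

The club $C$ is stationary, so (H) holds.
\end{proof}

Theorem~\ref{thm:negative} follows from Propositions~\ref{prop:H}, \ref{prop:diamond} and~\ref{prop:cohen}.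

\begin{thebibliography}{9}

\bibitem{Tkachuk}
Vladimir Vladimirovich Tkachuk,
\texttt{http://www.dml.cz/manakin/bitstream/handle/10338.dmlcz/}\allowbreak\texttt{147407/}\allowbreak\texttt{CommentatMathUnivCarolRetro\_59-2018-3\_12.pdf}

\end{thebibliography}
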